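# Empty convex quadrilaterals in a planar point set: $G_4(n)=\lfloor (n-1)/4\rfloor$

## 1. Empty polygons, empty partitions and the numbers $G_k(n)$

All point sets in these notes are finite, lie in the plane and have no three collinear points. We write $\operatorname{conv} S$ for the convex hull of $S$.

**Definition (vertex, convex position).** A point $v\in S$ is a *vertex* of $\operatorname{conv}S$ if $v\notin\operatorname{conv}(S\setminus\{v\})$. The set $S$ is in *convex position* if all its points are vertices of $\operatorname{conv}S$.

Three elementary facts will be used all the time.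

* (V1) If $v$ is a vertex of $\operatorname{conv}S$ and $v\in S'\subseteq S$, then $v$ is a vertex of $\operatorname{conv}S'$.
* (V2) If a line $\ell$ passes through $v\in S$ and all points of $S$ off $\ell$ lie strictly on one side of $\ell$, then $v$ is a vertex of $\operatorname{conv}S$. (At most one other point of $S$ is on $\ell$, and $\operatorname{conv}(S\setminus\{v\})$ meets $\ell$ at most in that point.)
* (V3) The vertices of a convex polygon that lie in a given half-plane form an arc of consecutive vertices.

Example: the four points $(0,0),(4,0),(0,4),(1,1)$ are not in convex position, since $(1,1)$ is interior to the triangle of the other three.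

**Definition (empty convex polygon).** A subset of $P$ is an *empty convex polygon of $P$* if it is the vertex set of a convex polygon whose interior contains no point of $P$. A single point and a segment count as (degenerate) convex polygons.

Example: in $P_0=\{(0,0),(4,0),(0,4),(1,1)\}$ the triangle $(0,0),(4,0),(1,1)$ is empty, and the triangle $(0,0),(4,0),(0,4)$ is not.

**Definition (quad).** A *quad* of $P$ is an empty convex $4$-gon of $P$: a $4$-subset in convex position whose hull has no point of $P$ in its interior.

Example: $P_0$ has no quad. In a set in convex position every $4$-subset is a quad.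

**Definition (empty partition).** An *empty partition* of $P$ is a partition of the set $P$ into empty convex polygons.

Example: one empty partition of $P_0$ consists of the triangle $(0,0),(4,0),(1,1)$ and the point $(0,4)$. The polygons of a partition may overlap as regions: if $a,b,c,d,e,f$ are the vertices of a convex hexagon in cyclic order, then $\{a,c,e\},\{b,d,f\}$ is an empty partition.

**Definition ($g_k$ and $G_k$).** For an empty partition $\pi$ of $P$ let $N_k^\pi(P)$ be the number of empty convex $k$-gons in $\pi$. Put
$$g_k(P)=\max\{N_k^\pi(P):\pi\text{ an empty partition of }P\},\qquad G_k(n)=\min\{g_k(P):|P|=n\}.$$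

Since unused points may be singletons, $g_4(P)$ is simply the maximum number of pairwise disjoint quads of $P$. Example: $g_4(P_0)=0$, so $G_4(4)=0$.

We can now ask: how many disjoint quads does *every* $n$-point set contain? The problem comes from the paper "On the number of empty convex quadrilaterals of a finite set in the plane" (https://core.ac.uk/download/pdf/82721396.pdf). Known results stated with it are $G_4(4k+1)=k$ for $1\le k\le4$ and $G_4(n)\ge\lfloor 9n/38\rfloor$ for all $n$; we use neither. The conjecture is that $G_4(n)=\lfloor (n-1)/4\rfloor$ for all $n$, and it is to be proved or disproved. It is true.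

**Theorem 1.** $G_4(n)=\lfloor (n-1)/4\rfloor$ for all $n\ge1$.

The proof also controls the leftover points.

**Theorem 2.** Let $n=4m+r\ge1$, $0\le r\le3$. Every $n$-point set $P$ has an empty partition consisting of: $m$ quads and one point ($r=1$); $m$ quads and one segment ($r=2$); $m$ quads and one empty triangle ($r=3$); $m-1$ quads, one empty triangle and one point ($r=0$). Consequently the least number of parts that suffices for an empty partition of every $n$-point set is exactly $\lceil (n+1)/4\rceil$.

## 2. At most seven points

For $n\le3$ there is nothing to find, and $G_4(4)=0$ because of $P_0$. The first real case is $n=5$: every $5$-point set contains a quad. Look at the number of vertices of the hull.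

* Five vertices: any four of the points form a quad.
* Four vertices $a,b,c,d$ in cyclic order and one interior point $q$: say $q$ is in triangle $abc$. In the quadrilateral $a\,q\,c\,d$ the angle at $a$ is less than $\angle bad<\pi$ and the angle at $c$ is less than $\angle bcd<\pi$. The angles at $q$ and $d$ are angles of triangles. So $\{a,q,c,d\}$ is in convex position, and its hull does not contain the hull vertex $b$.
* Three vertices and two interior points $p,q$: the line $pq$ has two hull vertices $b,c$ on one side and the third, $a$, on the other. In $\{p,q,b,c\}$ the points $b,c$ are vertices because they are hull vertices of $P$, and $p,q$ are vertices by (V2) applied to line $pq$. The hull does not contain $a$.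

So $G_4(5)=1$. Deleting a hull vertex $v$ of $P$ does not spoil emptiness: $v\notin\operatorname{conv}(P\setminus\{v\})$, so quads of $P\setminus\{v\}$ are quads of $P$. Hence $G_4(6),G_4(7)\ge1$, and equality holds because two disjoint quads need eight points. The next value, $G_4(8)$, shows whether eight points always split into two quads. They do not.

## 3. Sets in which no empty polygon uses three outer points

This section gives the upper bound in Theorem 1.

**Lemma 1.** For every $r\ge3$ there is a set of $2r-2$ points containing a set $R$ of $r$ points such that every empty convex polygon contains at most two points of $R$. This remains true if further points are added.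

*Proof.* Let $R=\{h_1,\dots,h_r\}$ be the vertices of a convex $r$-gon in cyclic order. For $2\le b\le r-1$ let $s_b$ be a generic point very close to $h_b$ inside the open angle $h_1h_bh_r$. The set is $R\cup\{s_2,\dots,s_{r-1}\}$.

Let $a<b<c$. Seen from $h_b$, the rays to $h_{b+1},\dots,h_r,h_1,\dots,h_{b-1}$ occur in this angular order within an angle less than $\pi$. The ray to $h_c$ comes no later than the ray to $h_r$, and the ray to $h_a$ comes no earlier than the ray to $h_1$. So the open angle $h_ah_bh_c$ contains the open angle $h_1h_bh_r$, and $s_b$, being close to $h_b$, is interior to the triangle $h_ah_bh_c$. A convex polygon with vertices $h_a,h_b,h_c$ therefore has $s_b$ in its interior and is not empty. Adding points does not change this. $\square$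

**Upper bound in Theorem 1.** If $4\nmid n$, then $g_4(P)\le\lfloor n/4\rfloor=\lfloor(n-1)/4\rfloor$ trivially. Let $n=4m$ and take $r=2m+1$ in Lemma 1; the set has $2r-2=4m$ points. Each part of an empty partition covers at most two points of $R$, so there are at least $\lceil r/2\rceil=m+1$ parts. But $m$ disjoint quads would form an empty partition with $m$ parts. Hence $G_4(4m)\le m-1=\lfloor (4m-1)/4\rfloor$.

For $m=1$ this is a triangle with one interior point. For $m=2$ it is a pentagon with three extra points close to three of its corners, and it shows $G_4(8)\le1$.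

## 4. Peeling off quads, and a 12-point set that resists

The first thing to try for the lower bound is to cut off a few points with a line. Turn the plane so that all $x$-coordinates differ and take the five leftmost points. They contain a quad of these five, and it is a quad of $P$, because all other points lie to the right of its hull. Throw the five points away and repeat. This gives $\lfloor n/5\rfloor$ disjoint quads.

The loss is the fifth point. We cannot keep it: if only the four points of the quad $Y$ are removed, a quad of $P\setminus Y$ that uses the fifth point may contain points of $Y$ and so fail to be empty in $P$. To lose nothing, we want to remove quads in such a way that no removed point lies in the hull of what is left.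

**Definition (removable).** A nonempty $Y\subseteq P$ is *removable* if $Y$ is a disjoint union of quads of $P$ and $Y\cap\operatorname{conv}(P\setminus Y)=\emptyset$.

Example: if $|P|=5$, every quad is removable, since $P\setminus Y$ is a single point. If $P$ consists of a triangle and four points in convex position inside it, those four form a quad that is not removable.

**Lemma 2 (inheritance).** If $Y$ is removable, every empty convex polygon of $P\setminus Y$ is an empty convex polygon of $P$; so an empty partition of $P\setminus Y$ together with the quads of $Y$ is an empty partition of $P$. Likewise, if $v$ is a vertex of $\operatorname{conv}P$, every empty convex polygon of $P\setminus\{v\}$ is one of $P$.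

*Proof.* No removed point lies in the hull of the remaining points. $\square$

**Lemma 3 (peeling).** Let $Y=\{y_1,\dots,y_j\}$ and suppose each $y_i$ is a vertex of $\operatorname{conv}(P\setminus\{y_1,\dots,y_{i-1}\})$. Then $Y\cap\operatorname{conv}(P\setminus Y)=\emptyset$.

*Proof.* $y_i\notin\operatorname{conv}(P\setminus\{y_1,\dots,y_i\})\supseteq\operatorname{conv}(P\setminus Y)$. $\square$

We say that we *peel* $y_1,y_2,\dots$. A disjoint union of quads whose points can be peeled in some order is removable.

A natural hope is that every set of at least five points has a removable set of size $4$. With Lemma 2, induction would then finish the proof. This hope is false.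

**A 12-point set without a removable $4$-set.** Let $h_1h_2h_3$ be a triangle, and for positive weights let $[a,b,c]$ denote the point $(ah_1+bh_2+ch_3)/(a+b+c)$. Let $P$ consist of $h_1,h_2,h_3$, the points
$$x_1=[1,4,4],\quad x_2=[4,1,4],\quad x_3=[4,4,1],$$
and the six points whose weights are the permutations of $(6,3,2)$. Every permutation of the weights is induced by an affine symmetry of $P$.

The lines through $h_2$ are the sets $a/c=\mathrm{const}$, the lines through $h_3$ are the sets $a/b=\mathrm{const}$. For the nine inner points these ratios are as follows.

| point | $a/c$ | $a/b$ |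
|---|---|---|
| $x_2=[4,1,4]$ | $1$ | $4$ |
| $[6,2,3]$ | $2$ | $3$ |
| $[6,3,2]$ | $3$ | $2$ |
| $x_3=[4,4,1]$ | $4$ | $1$ |
| $[3,2,6]$ | $1/2$ | $3/2$ |
| $[3,6,2]$ | $3/2$ | $1/2$ |
| $[2,3,6]$ | $1/3$ | $2/3$ |
| $[2,6,3]$ | $2/3$ | $1/3$ |
| $x_1=[1,4,4]$ | $1/4$ | $1/4$ |

*No three points are collinear.* The values of $a/c$ are distinct, so no two inner points are collinear with $h_2$, and by symmetry none with $h_1$ or $h_3$. Inner points have positive weights, so they are not on the lines $h_ih_j$. The form $5a-6b-6c$ vanishes at $[6,3,2]$ and $[6,2,3]$ and is negative at the other seven inner points, since there $5a\le20<30\le 6(b+c)$. The form $5a-2b-12c$ vanishes at $x_3$ and $[6,3,2]$. At $[6,2,3]$, $x_2$, $[3,6,2]$, $[3,2,6]$, $[2,6,3]$, $[2,3,6]$, $x_1$ it takes the values $-10,-30,-21,-61,-38,-68,-51$. By (V2) and symmetry all nine inner points are vertices of their hull, so no three of them are collinear.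

*Triangles on $h_2h_3$.* Let $w=[a',b',c']$. Subtracting the multiple $(a/a')(a',b',c')$ from $(a,b,c)$ leaves $(0,\,b-ab'/a',\,c-ac'/a')$. So $[a,b,c]$ is interior to the triangle $h_2h_3w$ exactly when $a/c<a'/c'$ and $a/b<a'/b'$; we then say $w$ *dominates* $[a,b,c]$. In particular $x_1$ is dominated by all other inner points, and it is interior to $h_1h_2h_3$.

*No quad contains two of the $h_i$.* By symmetry consider $h_2,h_3,u,v$. If $x_1\notin\{u,v\}$, then $x_1$ is interior to the hull. If $u=x_1$, then $u$ is interior to triangle $h_2h_3v$, so the four points are not in convex position.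

*No removable $4$-set exists.* Let $Y$ be one. If $Y$ contains no $h_i$, then $Y\subset\operatorname{conv}\{h_1,h_2,h_3\}\subseteq\operatorname{conv}(P\setminus Y)$, a contradiction. So by symmetry $Y=\{h_1\}\cup T$ with three inner points in $T$. If $t\in T$ is dominated by an inner point $w$, then $w\in T$, since otherwise $t\in\operatorname{conv}(P\setminus Y)$. Now $[3,2,6]$ is dominated by $x_2,[6,2,3],[6,3,2]$; the points $[3,6,2]$ and $[2,6,3]$ by $[6,2,3],[6,3,2],x_3$; the point $[2,3,6]$ by $x_2,[6,2,3],[6,3,2]$; and $x_1$ by everything. As $|T|=3$, none of these five is in $T$, so $T\subset\{x_2,[6,2,3],[6,3,2],x_3\}$. In weights,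
$$(6,2,3)=\tfrac12(4,1,4)+\tfrac12(6,3,2)+(1,0,0),\qquad (6,2,3)=\tfrac23(4,1,4)+\tfrac13(4,4,1)+2\,(1,0,0).$$
So $[6,2,3]$ is interior to the triangle of $h_1$ with $x_2,[6,3,2]$, and to the triangle of $h_1$ with $x_2,x_3$. Interchanging $b$ and $c$ gives the corresponding statements for $[6,3,2]$ with $x_3,[6,2,3]$ and with $x_2,x_3$. These are the four possible sets $T$, and in none is $\{h_1\}\cup T$ in convex position.

*Three quads at once.* The identity $(6,2,3)+\tfrac53(0,0,1)=(4,1,4)+\tfrac13(6,3,2)$ shows that the segment from $[6,2,3]$ to $h_3$ crosses the segment from $x_2$ to $[6,3,2]$, so $\{h_3,x_2,[6,2,3],[6,3,2]\}$ is in convex position. Around $h_3$, starting from $h_1$, the order is by $b/a$. These three inner points come first (values $\tfrac14,\tfrac13,\tfrac12$; all others have $b/a\ge\tfrac23$), so the hull contains no further point. It is a quad. Its two images under the cyclic symmetry are $\{h_1,x_3,[3,6,2],[2,6,3]\}$ and $\{h_2,x_1,[2,3,6],[3,2,6]\}$, and the three quads partition $P$. So no single quad can be peeled, but one quad at each corner of the hull can be removed, all together. This is the phenomenon behind the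 following theorem.

**Theorem 3.** Let $|P|=n\ge5$, $n\ne10$, and let $k$ be the number of vertices of $\operatorname{conv}P$. Then $P$ has a removable set of size $4$, $8$ or $4k$.

**Theorem 1 from Theorem 3.** *Lower bound.* First let $n=4m+1$; we show $g_4(P)\ge m$ by induction on $m$, the case $m=0$ being trivial. For $m\ge1$ we have $n\ge5$, and $n\ne10$ because $10\equiv2\pmod 4$. Theorem 3 gives a removable $Y$ with $|Y|=4j\ge4$, and $4j<n$ because $4\nmid n$. The remaining set has $4(m-j)+1$ points. By Lemma 2 and induction, $g_4(P)\ge j+(m-j)=m$.

For general $n$, delete successively $t\in\{0,1,2,3\}$ hull vertices so that $n-t\equiv1\pmod4$ and $n-t\ge1$. By Lemma 2, $g_4(P)\ge(n-t-1)/4=\lfloor(n-1)/4\rfloor$. The upper bound is Section 3. $\square$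

Sections 5 to 8 prove Theorem 3.

## 5. Projective coordinates along a hull edge

The purpose of this section is a coordinate system in which the angular orders around two adjacent hull vertices become the two coordinate orders.

**Definition (frame).** Let $A,B$ be adjacent vertices of $\operatorname{conv}P$ and $Q=P\setminus\{A,B\}$. By an affine map, possibly reversing orientation, let $A=(0,0)$, $B=(1,0)$ and $Q\subset\{y>0\}$. The *frame $(A,B)$* is the coordinate system
$$(X,Y)=\Big(\frac{x-1}{y},\,-\frac{x}{y}\Big)\qquad(y>0). \tag{1}$$

Since $X+Y=-1/y$, the map is a bijection from $\{y>0\}$ to $\{X+Y<0\}$. In homogeneous coordinates it is the linear map $(x,y,1)\mapsto(x-1,-x,y)$ of determinant $1$, divided by $y>0$. So it is projective, maps segments in $\{y>0\}$ to segments, and preserves orientations of triples. If a point has angle $\theta$ at $A$ measured from ray $AB$ and angle $\varphi$ at $B$ measured from ray $BA$, then $Y=-\cot\theta$ and $X=-\cot\varphi$. So $Y$ increases with the angle at $A$, and $X$ with the angle at $B$. The words lower, left, above and so on refer to $(X,Y)$.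

Example: let $A=(0,0)$, $B=(1,0)$ and $Q=\{(\tfrac12,\tfrac14),(0,1),(1,1)\}$. The frame coordinates are $(-2,-2)$, $(-1,0)$, $(0,-1)$. The point $(\tfrac12,\tfrac14)$ is both leftmost and lowest.

We collect what we need.

* (R1) As a point of $\{y>0\}$ moves straight to $A$, $Y$ is constant and $X\to-\infty$; as it moves straight to $B$, $X$ is constant and $Y\to-\infty$. So segments to $A$ are left horizontal rays, and segments to $B$ are downward vertical rays. For $S\subseteq Q$ the part of $\operatorname{conv}(S\cup\{B\})$ in $\{y>0\}$ is the set of points on or below $\operatorname{conv}S$, for $A$ it is the set of points on or to the left of $\operatorname{conv}S$, and the part of $\operatorname{conv}(S\cup\{A,B\})$ in $\{y>0\}$ is the set of points coordinatewise $\le$ some point of $\operatorname{conv}S$.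
* (R2) Hence $B$ lies below every non-vertical line and $A$ lies to the left of every non-horizontal line. In particular $A$ lies above every line of positive slope. For a line of positive slope, "below" and "right of" mean the same; for a line of negative slope, "above" and "right of" mean the same.
* (R3) The points of $Q$ have distinct $X$'s and distinct $Y$'s, since no two of them are collinear with $B$ or with $A$.
* (R4) Frame $(B,A)$ is obtained by exchanging $X$ and $Y$ (replace $x$ by $1-x$).
* (R5) *$B$-quads.* Let $X(p)<X(q)<X(r)$ with $q$ above line $pr$. Then $\{B,p,q,r\}$ is in convex position, and it is a quad iff no $s\in Q$ with $X(p)<X(s)<X(r)$ lies below the path $p\,q\,r$. Indeed by (R1) the hull is the region on or below this path. The point $q$ is not in $\operatorname{conv}\{B,p,r\}$, the points $p,r$ have extreme $X$, and $A,B$ are hull vertices.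
* (R6) *$A$-quads.* Let $Y(p)<Y(q)<Y(r)$ with $q$ to the right of line $pr$. Then $\{A,p,q,r\}$ is in convex position, and it is a quad iff no $s\in Q$ with $Y(p)<Y(s)<Y(r)$ lies to the left of the path $p\,q\,r$. In particular it is a quad if $p,q,r$ are consecutive in $Y$-order.
* (R7) For $W\subseteq Q$ the lowest point $w$ of $W$ is a vertex of $\operatorname{conv}W$ and of $\operatorname{conv}(W\cup\{A\})$, by (V2) for line $Aw$. The leftmost and rightmost points of $W$ are vertices of $\operatorname{conv}W$ and of $\operatorname{conv}(W\cup\{B\})$.

In the example, $(-1,0)$ is above the line from $(-2,-2)$ to $(0,-1)$, so (R5) says that $B,(\tfrac12,\tfrac14),(0,1),(1,1)$ is a quad. This is visible directly, since $(\tfrac12,\tfrac14)$ is below the line $x+y=1$ through $B$ and $(0,1)$.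

**Definition ($\beta_j$).** $\beta_0(A,B),\beta_1(A,B),\dots$ are the points of $Q$ in increasing $Y$-order, that is, by angle at $A$ starting from $AB$. By (R4) the $X$-order is $\beta_0(B,A),\beta_1(B,A),\dots$.

In the example, $\beta_0(A,B)=(\tfrac12,\tfrac14)$, $\beta_1(A,B)=(1,1)$, $\beta_2(A,B)=(0,1)$.

**Definition (tip).** If $\beta_0(A,B)=\beta_0(B,A)$, this point is the *tip* of the edge $AB$.

In the example the edge $AB$ has the tip $(\tfrac12,\tfrac14)$. The edge from $(0,1)$ to $(1,1)$ has none: the first point around $(0,1)$ is $B$, the first around $(1,1)$ is $A$. In the set of Section 4, $x_1$ is the tip of $h_2h_3$.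

## 6. Tips and the second layer of an irreducible set

**Definition (irreducible).** A set $P$ with $n\ge5$ points is *irreducible* if it has no removable set of size $4$ or $8$.

Example: a convex pentagon is not irreducible, since any four of its vertices form a removable set. In the other direction, the set of Section 4 has no removable $4$-set, which is the part of the condition used in this section.

From now on until the end of Section 8, $P$ is irreducible. Note $|Q|\ge3$. We show that the hull of the inner points must hug the outer hull in a rigid way.

**Lemma 4.** Every edge $AB$ of $\operatorname{conv}P$ has a tip $o$, and $o$ is not a vertex of $\operatorname{conv}P$. Every line from $o$ to another point of $Q$ has positive slope in frame $(A,B)$.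

*Proof.* The purpose is to show that without a tip the edge itself extends to a removable quad. Suppose the leftmost and the lowest point of $Q$ differ. On the lower-left chain of $\operatorname{conv}Q$ between them take consecutive vertices $v',v$ with $X(v')<X(v)$, $Y(v')>Y(v)$; all other points of $Q$ are above line $v'v$. By (R1) the hull of $\{A,B,v,v'\}$ consists of points coordinatewise $\le$ some point of segment $v'v$. These are on or below line $v'v$, which has negative slope, so the hull contains no other point of $Q$. Also $v\notin\operatorname{conv}\{A,B,v'\}$ because $X(v)>X(v')$, and $v'\notin\operatorname{conv}\{A,B,v\}$ because $Y(v')>Y(v)$. So $\{A,B,v,v'\}$ is a quad. Peel $A,B,v,v'$: it is removable, a contradiction.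

So one point $o$ is leftmost and lowest. For $z\in Q\setminus\{o\}$ both coordinates of $z$ are larger, so $o$ is interior to $\operatorname{conv}\{A,B,z\}$ and the slope of $oz$ is positive. $\square$

**Lemma 5.** Let $b_j=\beta_j(A,B)$ and let $o=b_0$ be the tip of $AB$.

* (a) $X(b_2)>X(b_1)$, and $b_2$ is above line $ob_1$.
* (b) All points of $Q\setminus\{o,b_1\}$ lie above line $ob_1$; hence $B$ is the only point of $P$ strictly on its side of line $ob_1$.
* (c) $b_1$ lies below line $ob_2$, and $\{A,o,b_1,b_2\}$ is a quad.

*Proof.* The purpose is to locate the first three points around $A$; each failure produces a $B$-quad that can be peeled.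

(a) If $X(b_2)<X(b_1)$, then on the $X$-range from $o$ to $b_1$ line $ob_1$ has height at most $Y(b_1)<Y(b_2)$, so $b_2$ is above it. If $X(b_2)>X(b_1)$ and $b_2$ is below line $ob_1$, then $b_1$ is above line $ob_2$. In both cases $o$, $b_1$, $b_2$, taken in $X$-order, satisfy the convexity hypothesis of (R5). The path has heights at most $Y(b_2)$, and the only points of $Q$ lower than $b_2$ are $o,b_1$, which are on the path. So $\{B,o,b_1,b_2\}$ is a quad. Peel $B$, then $o,b_1,b_2$ (lowest points, with $A$ still present, (R7)). It is removable, a contradiction.

(b) Let $W=Q\setminus\{o\}$ and suppose some point of $W\setminus\{b_1\}$ is below line $ob_1$. Let $f\in W$ minimize the slope from $o$. Then $f\ne b_1$, and $W\setminus\{f\}$ lies above line $of$, which has positive slope. Since $b_1$ is above line $of$ and $Y(b_1)<Y(f)$, we have $X(b_1)<X(f)$. So $f$ is a vertex of the lower chain of $\operatorname{conv}W$, to the right of the lowest point $b_1$ of $W$. Let $u$ be the vertex preceding $f$ on the chain from $b_1$ to $f$. Then $X(o)<X(u)<X(f)$, line $uf$ has positive slope (the chain rises after its lowest vertex), and $W\setminus\{u,f\}$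 lies above line $uf$.

Since $u$ is above line $of$, the point $o$ is below line $uf$. So the path $o\,u\,f$ lies on or below line $uf$, and no point of $W$ is below the path. By (R5), $\{B,o,u,f\}$ is a quad. Peel $B$, then $o$ (lowest, $A$ present), then $u$ and $f$: since $A$ is above line $uf$ by (R2), $uf$ is an edge of $\operatorname{conv}(W\cup\{A\})$. So it is removable, a contradiction. The last statement of (b) holds because $A$ lies above line $ob_1$ and $B$ below.

(c) By (a), $X(o)<X(b_1)<X(b_2)$ and $b_2$ is above line $ob_1$, so $b_1$ is below, i.e. to the right of, line $ob_2$. The three points are consecutive in $Y$; apply (R6). $\square$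

*The mirrored statements.* Apply Lemma 5 to $(B,A)$ and exchange coordinates. With $a_j=\beta_j(B,A)$, in frame $(A,B)$:

* (a$'$) $Y(a_2)>Y(a_1)$;
* (b$'$) all points of $Q\setminus\{o,a_1\}$ lie to the right of, i.e. below, line $oa_1$; hence $A$ is the only point of $P$ strictly on its side of this line;
* (c$'$) $a_1$ lies above line $oa_2$, and $\{B,o,a_1,a_2\}$ is a quad;
* (d$'$) $a_1\ne b_1$, for otherwise a third point of $Q$ would be both above and below line $ob_1$.

Write $H$ for the set of vertices of $\operatorname{conv}P$ and $I=P\setminus H$.

**Lemma 6.** Let $C\ne A$ be the other hull neighbor of $B$ and $x$ the tip of $BC$. Then $x\ne o$, $b_1\ne x$, and $b_1,b_2\in I$.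

*Proof.* The purpose is to see that the first three points around $A$ are inner points, and to separate data of neighboring edges. Use frame $(A,B)$. Around $B$, starting from $A$, the last point is $C$, so $C$ has maximal $X$ in $Q$. By Lemma 4 for $BC$, $x\in I$ is the first point around $B$ from $C$, so $x$ has maximal $X$ in $Q\setminus\{C\}$. It is also the first point around $C$ from $B$, so all points of $Q\setminus\{C,x\}$ lie on the side of line $Cx$ opposite to $B$, i.e. above it. As $|Q|\ge3$ and $o$ is leftmost, $x\ne o$.

If $b_1=C$, then $x$ is above line $oC$ by Lemma 5(b), and $X(o)<X(x)<X(C)$. So $o$ is below line $xC$, a contradiction.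

If $b_1=x$, then $X(b_2)>X(x)$ by Lemma 5(a), so $b_2=C$, and $\{A,o,x,C\}$ is a quad by Lemma 5(c). Peel $A,C$, then $o$ (leftmost, $B$ present), then $x$ (rightmost, $B$ present). It is removable, a contradiction.

Among the hull vertices other than $A,B$, the vertex $C$ has the smallest angle at $A$. So if $b_1$ were a hull vertex, then $C\in\{o,b_1\}$, which is impossible since $o\in I$ and $b_1\ne C$. If $b_2$ is a hull vertex, then likewise $b_2=C$. As $x\notin\{o,b_1,C\}$, we get $Y(x)>Y(C)$, and $X(x)<X(C)$, so line $xC$ has negative slope. Since $o$ is above it and $X(o)<X(x)$, we get $Y(o)>Y(x)$, contradicting that $o$ is lowest. $\square$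

**Notation.** Let $h_1,\dots,h_k$ be the vertices of $\operatorname{conv}P$ counterclockwise, indices mod $k$. For the edge $h_ih_{i+1}$, whose frame $(h_i,h_{i+1})$ preserves orientation, put
$$x_i=\text{tip},\qquad y_i=\beta_1(h_i,h_{i+1}),\qquad z_i=\beta_2(h_i,h_{i+1}),\qquad p_i=\beta_1(h_{i+1},h_i).$$
By Lemmas 4 and 6, for both ordered pairs, all of these are in $I$. Let $K=\operatorname{conv}I$. By Lemma 5(b) and (b$'$), $x_iy_i$ and $p_ix_i$ are edges of $K$, with $K$ above, respectively below, their lines in frame $(h_i,h_{i+1})$. Both lines have positive slope and $x_i$ is the lower left end of both edges. Going counterclockwise keeps $K$ on the left, so $p_i,x_i,y_i$ are consecutive counterclockwise vertices of $K$ (and $p_i\ne y_i$ by (d$'$)). Say that a point is *beyond* an edge of $K$ if it is strictly on the other side of its line from $K$. Then Lemma 5(b) and (b$'$) say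
$$h_{i+1}\text{ is the only point of }P\text{ beyond }x_iy_i,\qquad h_i\text{ is the only point of }P\text{ beyond }p_ix_i. \tag{2}$$
Write $\mathrm{succ}$ and $\mathrm{pred}$ for the counterclockwise successor and predecessor on $K$.

**Lemma 7.** $x_1,\dots,x_k,y_1,\dots,y_k$ are $2k$ distinct vertices of $K$. Hence $n\ge3k\ge9$.

*Proof.* If $x_i=x_j$, then $y_i=y_j$ (successors), the edges $x_iy_i$ and $x_jy_j$ agree, and $h_{i+1}=h_{j+1}$ by (2), so $i=j$. If $y_i=y_j$, then $x_i=x_j$ (predecessors). If $x_i=y_j$, then the predecessors agree, $p_i=x_j$, so the edge $p_ix_i$ equals $x_jy_j$. By (2) $h_i=h_{j+1}$, so $y_{i-1}=x_i$, contradicting $b_1\ne x$ in Lemma 6 for $(A,B,C)=(h_{i-1},h_i,h_{i+1})$. Finally $n\ge|H|+2k=3k$. $\square$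

So no irreducible set has $5\le n\le8$ points, and from now on $n\ge9$.

## 7. One quad at each corner, and the bad corners

Put $F_i=\{x_i,y_i,z_i\}\subseteq I$. By Lemma 5(c) each $\{h_i\}\cup F_i$ is a quad. If the $F_i$ are disjoint, these $k$ quads are what Theorem 3 needs. The next definition names the only thing that can go wrong.

**Definition (bad corner).** The corner $h_{i+1}$ is *bad* if $\beta_1(h_i,h_{i+1})=\beta_1(h_{i+2},h_{i+1})$, that is, $y_i=p_{i+1}$. Equivalently, since $p_{i+1}=\mathrm{pred}(x_{i+1})$, it is bad if $\mathrm{succ}(y_i)=x_{i+1}$.

The first form makes sense for every point set. Example, in the weight notation of Section 4: let $P=\{h_1,h_2,h_3,[4,4,1],[1,4,4],v\}$ with $v=[2,5,2]$. Around $h_1$ from $h_2$ the order is by $c/b$, with values $\tfrac14,1,\tfrac25$ for the inner points as listed, so $\beta_1(h_1,h_2)=v$. Around $h_3$ from $h_2$ the order is by $a/b$, with values $1,\tfrac14,\tfrac25$, so $\beta_1(h_3,h_2)=v$, and $h_2$ is bad. In the 12-point set, $\beta_1(h_1,h_2)=[3,6,2]$ and $\beta_1(h_3,h_2)=[2,6,3]$, so $h_2$ is not bad.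

**Lemma 8.** If $F_i\cap F_j\ne\emptyset$ with $i\ne j$, then, up to swapping $i$ and $j$, $j=i+1$ and the corner $h_{i+1}$ is bad.

*Proof.* First, *if $z_i$ is a vertex of $K$, then $z_i=\mathrm{succ}(y_i)$.* The vertices of $K$ with $Y\le Y(z_i)$ in frame $(h_i,h_{i+1})$ are $x_i,y_i,z_i$. They lie in a half-plane bounded by line $h_iz_i$, so by (V3) they are consecutive, and $z_i\in\{p_i,\mathrm{succ}(y_i)\}$. But $p_i$ is the second leftmost point and $y_i\notin\{x_i,p_i\}$, so $X(p_i)<X(y_i)<X(z_i)$, the last by Lemma 5(a). Hence $z_i\ne p_i$.

By Lemma 7 a common point is $z_i$ or $z_j$. Up to swapping there are four cases.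

*Case $z_i=x_j$.* Then $\mathrm{succ}(y_i)=x_j$, so $y_i=p_j$, and by (2) only $h_j$ is beyond the edge $y_iz_i=p_jx_j$. In frame $(h_i,h_{i+1})$ this counterclockwise edge is directed up and to the right, so $K$ is on its left, i.e. above, and $h_{i+1}$, which lies below, is beyond it. So $j=i+1$ and $h_{i+1}$ is bad.

*Case $z_i=y_j$.* Then $y_i=\mathrm{pred}(z_i)=\mathrm{pred}(y_j)=x_j$, contradicting Lemma 7.

*Case $z_i=z_j$, a vertex of $K$.* Then $y_i=\mathrm{pred}(z_i)=\mathrm{pred}(z_j)=y_j$, contradicting Lemma 7.

*Case $z_i=z_j=u$, not a vertex of $K$.* Since no three points are collinear, $u\in\operatorname{int}K$. Let $H_i$ be the open half-plane bounded by line $h_iu$ that contains $h_{i+1}$; then $H_i\cap I=\{x_i,y_i\}$. Line $h_iu$ contains no vertex of $K$. So $\partial K\cap H_i$ is an arc whose only vertices are $x_i,y_i$ and whose ends are in the relative interiors of the edges $p_ix_i$ and $y_i\,\mathrm{succ}(y_i)$. The same holds for $j$. The lines $h_iu,h_ju$ are distinct and cross at $u\in\operatorname{int}K$, so they cut $\partial K$ into four arcs. One of these is $\partial K\cap H_i\cap H_j$, with one end on each line.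 It contains no vertex, by Lemma 7, and its ends are not vertices, so it lies in one edge $g$ of $K$, and
$$g\in\{p_ix_i,\;y_i\,\mathrm{succ}(y_i)\}\cap\{p_jx_j,\;y_j\,\mathrm{succ}(y_j)\}.$$
Since $x_i\ne x_j$ and $y_i\ne y_j$, up to swapping $g=y_i\,\mathrm{succ}(y_i)=p_jx_j$. So $p_j=y_i$, and by (2) only $h_j$ is beyond $g$. In frame $(h_i,h_{i+1})$ we have $X(u)>X(y_i)$ and $u\in K$, so $y_i$ is not the rightmost vertex of $K$. The lower chain of $K$ starts at its leftmost vertex $x_i$ with the edge $x_iy_i$, so $g$ is its next edge. Hence $h_{i+1}$, which is below its line, is beyond $g$. So $j=i+1$, and $y_i=p_{i+1}$: the corner is bad. $\square$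

**Lemma 9.** If there is no bad corner, then $H\cup\bigcup_iF_i$ is removable and has size $4k$.

*Proof.* Let $Y^*=H\cup\bigcup_iF_i$. By Lemma 8 the $F_i$ are disjoint subsets of $I$, so $Y^*$ is a disjoint union of the $k$ quads $\{h_i\}\cup F_i$. All points of $P\setminus Y^*$ come after $z_i$ in the angular order around $h_i$ from $h_{i+1}$. So they lie strictly on one side of line $h_iz_i$, while $F_i$ lies in the complementary closed half-plane. Thus $F_i\cap\operatorname{conv}(P\setminus Y^*)=\emptyset$. Vertices of $\operatorname{conv}P$ are not in $\operatorname{conv}(P\setminus Y^*)$ either. $\square$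

This is the mechanism seen in the 12-point set. What remains is to rule out bad corners, and here removable sets of size $8$ enter.

## 8. Two disjoint quads at a bad corner

**Proposition 10.** If $P$ is irreducible and $n\ne10$, then $P$ has no bad corner.

We need one tool. Given points that are all higher than $y$, with leftmost point $a$, it finds a further point that makes a $B$-quad with $a$ and can be peeled.

**Lemma 11.** In frame $(A,B)$ let $R\subset Q$ and $y\in Q\setminus R$ with all of $R$ higher than $y$. Let $a$ be the leftmost point of $R$ and suppose $T=\{r\in R:X(r)<X(y)\}$ has at least two elements (so $a\in T$). Then one of the following holds.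

* ($\alpha$) There is $c\in T\setminus\{a\}$ with $Y(c)<Y(a)$ such that $c$ is a vertex of $\operatorname{conv}R$ and $R\setminus\{a,c\}$ lies above line $ac$.
* ($\beta$) There is $\sigma\in T\setminus\{a\}$ that is a vertex of $\operatorname{conv}(R\setminus\{a\})$ and lies above line $ay$, such that no point of $R$ with $X$ in $(X(a),X(y))$ lies below the path $a\,\sigma\,y$.

*Proof.* If $a$ is not the lowest point of $R$, let $c\in R\setminus\{a\}$ minimize the slope from $a$. Then $R\setminus\{a,c\}$ lies above line $ac$, so $c$ is a vertex of $\operatorname{conv}R$. The slope of $ac$ is negative, because some point of $R$ is lower than $a$ and all are to the right of $a$; hence $Y(c)<Y(a)$. If $X(c)<X(y)$, then ($\alpha$) holds. So assume that $a$ is lowest in $R$ or $X(c)>X(y)$.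

*$T\setminus\{a\}$ lies above line $ay$.* Line $ay$ descends from $a$ to $y$. If $a$ is lowest in $R$, the points of $T\setminus\{a\}$ are to the right of and higher than $a$, so they are above line $ay$. Otherwise line $ac$ descends and $X(a)<X(y)<X(c)$, so at $X(y)$ its height exceeds $Y(c)>Y(y)$. So on $(X(a),X(y))$ line $ay$ is below line $ac$. The set $T\setminus\{a\}$ does not contain $c$, so it lies above line $ac$, hence above line $ay$.

*Choice of $\sigma$.* Seen from $y$, all points of $R$ have polar angle in $(0,\pi)$. Let $\sigma\in R\setminus\{a\}$ have the largest one. Since $T\setminus\{a\}\ne\emptyset$, this angle exceeds $\pi/2$, so $\sigma\in T$. By (V2) for line $y\sigma$, $\sigma$ is a vertex of $\operatorname{conv}(R\setminus\{a\})$. Since $\sigma$ is above line $ay$, the polar angle of $a$ is larger than that of $\sigma$, and so points of triangle $a\sigma y$ off line $y\sigma$ have larger polar angle than $\sigma$. So the triangle contains no point of $R\setminus\{a,\sigma\}$. Points of $R$ with $X$ in $(X(a),X(y))$ belong to $T\setminus\{a\}$ and are above line $ay$; one below the path $a\,\sigma\,y$ would be in the triangle.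 So ($\beta$) holds. $\square$

**Proof of Proposition 10.** Let $B$ be a bad corner with hull neighbors $A$ and $C$. Let $o$ be the tip of $AB$, $x$ the tip of $BC$, and
$$y=\beta_1(A,B)=\beta_1(C,B),\qquad z=\beta_2(A,B),\qquad e=\beta_2(C,B).$$
The situation is symmetric under $(A,o,z)\leftrightarrow(C,x,e)$. By Lemma 5(b) for $(A,B)$ and for $(C,B)$: for each of the lines $oy$ and $xy$, all points of $P$ other than $B$ and the two points on the line lie opposite to $B$. By Lemma 6, $z,e\in I$ and $o\ne x$. Use frame $(A,B)$. The point $C$ has maximal $X$. Lemma 5(a) for $(A,B)$ gives $X(z)>X(y)$. Lemma 5(a) for $(C,B)$ gives $X(e)<X(y)$, since the order around $B$ from $C$ reverses that from $A$. The order around $C$ from $B$ starts $x,y,e$, so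
$$B,x,y\text{ are the only points of }P\text{ on }B\text{'s side of line }Ce. \tag{3}$$

**Step 1: $z=x$ or $e=o$.** This step fixes the first points around one of $A,C$. Suppose neither holds. Then $X(o)<X(e)<X(y)<X(z)<X(C)$, and $Y(e)>Y(z)$ because $e\notin\{o,y,z\}$. By (3), $o$ and $z$ lie above line $Ce$. As $o$ is above it and to the left of $e$, $\operatorname{slope}(e,C)>\operatorname{slope}(o,e)>0$. As $z$ is above it and to the right of $e$, $Y(z)>Y(e)$, a contradiction.

By symmetry assume from now on $z=x$. So the $Y$-order starts $o,y,x$, and $X(x)>X(y)$. Let $a_1=\beta_1(B,A)$, $a_2=\beta_2(B,A)$, the second and third leftmost points. By (d$'$) $a_1\ne y$, so $X(a_1)<X(y)<X(x)$. Hence $a_1\notin\{o,y,x\}$ and $Y(a_1)>Y(x)$. By (a$'$) $Y(a_2)>Y(a_1)$, so $a_2\notin\{o,y,x\}$, and therefore $X(a_2)<X(y)$. All points of $Q\setminus\{x,y\}$ lie above line $yx$, which has positive slope. By (b$'$) and (c$'$), $Q\setminus\{o,a_1\}$ lies to the right of line $oa_1$, and $a_1$ lies above line $oa_2$.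

**Step 2: $\beta_3(A,B)=a_1$.** This step fixes the fourth point around $A$. Suppose $b_3=\beta_3(A,B)\ne a_1$. Then $Y(b_3)<Y(a_1)<Y(a_2)$. The points $y,x,b_3$ are consecutive in $Y$, and $b_3$ is above line $yx$, so $x$ is to the right of line $yb_3$; by (R6) $\{A,y,x,b_3\}$ is a quad. By (c$'$) $\{B,o,a_1,a_2\}$ is a quad, disjoint from the first. Peel $A,B$, then $o,y,x,b_3$ (lowest), then $a_1,a_2$ (leftmost). This is a removable $8$-set, a contradiction.

Let $R=Q\setminus\{o,y,x,a_1\}$. All its points are higher than $a_1$, and $a_2$ is its leftmost point.

**Step 3: the points of $Q$ with $X<X(y)$ are exactly $o,a_1,a_2$.** This step counts the points on one side of line $By$. Otherwise $T=\{r\in R:X(r)<X(y)\}\ni a_2$ has at least two elements. Apply Lemma 11 to $R$ and $y$ with $a=a_2$.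

*Case ($\alpha$).* The points $y,x,a_1$ are consecutive in $Y$ by Step 2, and $a_1$ is above line $yx$, so $x$ is to the right of line $ya_1$ and $\{A,y,x,a_1\}$ is a quad. Consider $\{B,o,a_2,c\}$. Here $X(o)<X(a_2)<X(c)$, and $a_2$ is above line $oc$ because $Y(o)<Y(c)<Y(a_2)$. Below the path $o\,a_2\,c$ there is neither $a_1$ (it is left of $a_2$ and above line $oa_2$), nor a point of $R$ (right of $a_2$ and above line $a_2c$), nor $y$ or $x$ (both to the right of $c$). So it is a quad. Peel $A,B$, then $o,y,x,a_1$ (lowest), then $a_2$ (leftmost of $R$), then $c$ (a vertex of $\operatorname{conv}R$). This is a removable $8$-set, a contradiction.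

*Case ($\beta$).* $\{B,a_2,\sigma,y\}$ is a quad: $\sigma$ is above line $a_2y$, no point of $R$ in the $X$-range is below the path, $o,a_1$ are to the left of $a_2$, and $x$ is to the right of $y$. $\{A,o,x,a_1\}$ is a quad: $x$ is to the right of line $oa_1$, and the only other point with $Y$ between $Y(o)$ and $Y(a_1)$ is $y$, which lies below, i.e. to the right of, line $ox$ by Lemma 5(c). Peel $A,B$, then $o,y,x,a_1$ (lowest), then $a_2$, then $\sigma$ (a vertex of $\operatorname{conv}(R\setminus\{a_2\})$). This is a removable $8$-set, a contradiction.

**Step 4: $n=10$ or $e=a_2$.** This step uses the count to identify $e$. Since $X(e)<X(y)$, Step 3 gives $e\in\{o,a_1,a_2\}$.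

If $e=a_1$: $C$ is below line $oa_1$ and $X(o)<X(a_1)<X(C)$. So $a_1$ is above line $oC$, and $o$ is below line $a_1C=Ce$, on $B$'s side. This contradicts (3).

If $e=o$: then the assumption $z=x$ also holds after interchanging $(A,o,z)$ and $(C,x,e)$, hence so do Steps 2 and 3. So exactly three points of $P\setminus\{B,C\}$ precede $y$ in the angular order around $B$ from $C$. Thus the points of $Q$ with $X>X(y)$ are these three and $C$. By Step 3, $|Q|=3+1+4=8$, i.e. $n=10$. (Here the argument yields no contradiction; this is where $n=10$ is lost. It does no harm, because Theorem 3 is only applied to $n\equiv1$ or $3\pmod4$.)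

Since $n\ne10$ by hypothesis, $e=a_2$. The last two steps show that this is impossible.

**Step 5: $e=a_2$ is impossible for $n=9$.** By Lemma 7, $k=3$ and $I$ consists of six points, all vertices of $K$. The first three points $x,y,e$ around $C$ from $B$ are in $I$ and lie in a half-plane bounded by line $Ce$ that contains no other point of $I$. So they are consecutive vertices of $K$. The neighbors of $y$ on $K$ are $o$ and $x$, since $oy$ and $xy$ are edges of $K$ (Lemma 5(b)). The neighbors of $x$ on $K$ are $y$ and $\beta_1(B,C)$. So $e=o$ or $e=\beta_1(B,C)$. Now $\beta_1(B,C)$ is the point of $Q$ with third largest $X$, after $C$ and $x$, and it is not $y=\beta_1(C,B)$ by (d$'$). So its $X$ is larger than $X(y)>X(e)$. Hence $e=o\ne a_2$.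

**Step 6: $e=a_2$ is impossible for $n\ge11$.** Put $u=a_2=e$. We now look at the same corner from $C$: work in frame $(C,B)$ with coordinates $(X',Y')$ and $Q'=P\setminus\{B,C\}$. The $X'$-order is the reverse of the order around $B$ from $A$, and the $Y'$-order starts $x,y,u$. By Step 3 the order around $B$ from $A$ is $A,o,a_1,u,y,\dots,x,C$. Let $S'=P\setminus\{A,B,C,o,a_1,u,y,x\}$, so $|S'|=n-8\ge3$. For all $s\in S'$,
$$X'(x)<X'(s)<X'(y)<X'(u)<X'(a_1)<X'(o)<X'(A). \tag{4}$$
Let $d_1,d_2\in S'$ be the second and third leftmost points of $Q'$, i.e. $\beta_1(B,C),\beta_2(B,C)$. By (a$'$)–(c$'$) for this frame: $Y'(d_2)>Y'(d_1)$; all points of $Q'\setminus\{x,d_1\}$ lie to the right of line $xd_1$; and $d_1$ lies above line $xd_2$. Let $W=Q'\setminus\{x,y,u\}=S'\cup\{a_1,o,A\}$. All points of $W$ are higher than $u$, and $d_1$ is leftmost in $W$. Line $d_1u$ has negative slope; $a_1,o,A$ lie above it, being to the right of and higher than $u$.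

*Case I: all of $S'\setminus\{d_1\}$ is above line $d_1u$.* Then all of $W\setminus\{d_1\}$ is above, i.e. to the right of, line $ud_1$. There are two quads at $C$ to choose from.

* $\{C,x,u,d_1\}$ is a quad: $Y'(x)<Y'(u)<Y'(d_1)$, and $u$ is to the right of line $xd_1$. The point $y$ is below, i.e. to the right of, line $xu$ by Lemma 5(c) for $(C,B)$. The other points in the $Y'$-range are in $W\setminus\{d_1\}$, higher than $u$ and to the right of line $ud_1$.
* $\{C,y,u,d_1\}$ is a quad: since $X'(d_1)<X'(y)<X'(u)$ and $Y'(y)<Y'(u)<Y'(d_1)$, $u$ is to the right of line $yd_1$. The other points in the $Y'$-range are in $W\setminus\{d_1\}$, higher than $u$ and to the right of line $ud_1$.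

Let $R'=W\setminus\{d_1\}$. Its leftmost point is $d_2$, all its points are higher than $y$, and by (4) its points with $X'<X'(y)$ form $S'\setminus\{d_1\}$, which has at least $2$ elements. Apply Lemma 11 in frame $(C,B)$ to $R'$ and $y$ with $a=d_2$.

($\alpha$) Here $X'(x)<X'(d_2)<X'(c)<X'(y)$. $\{B,x,d_2,c\}$ is a quad: $d_2$ is above line $xc$ since $Y'(x)<Y'(c)<Y'(d_2)$; $d_1$ is to the left of $d_2$ and above line $xd_2$; $R'\setminus\{d_2,c\}$ is to the right of $d_2$ and above line $d_2c$; and $y,u$ are to the right of $c$. Combine it with $\{C,y,u,d_1\}$, which is disjoint from it. Peel $B,C$, then $x,y,u$ (lowest), $d_1$ (leftmost of $W$), $d_2$ (leftmost of $R'$), $c$ (a vertex of $\operatorname{conv}R'$). This is a removable $8$-set, a contradiction.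

($\beta$) $\{B,d_2,\sigma,y\}$ is a quad: $\sigma$ is above line $d_2y$, no point of $R'$ in the $X'$-range is below the path, $x,d_1$ are to the left of $d_2$ and $u$ is to the right of $y$. Combine it with $\{C,x,u,d_1\}$, which is disjoint from it. Peel $B,C,x,y,u,d_1,d_2$ as before, then $\sigma$ (a vertex of $\operatorname{conv}(R'\setminus\{d_2\})$). This is a removable $8$-set, a contradiction.

*Case II: some $w\in S'\setminus\{d_1\}$ is below line $d_1u$.* Let $f\in W\setminus\{d_1\}$ minimize the slope from $d_1$. Then
$$\operatorname{slope}(d_1f)\le\operatorname{slope}(d_1w)<\operatorname{slope}(d_1u)<0.$$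
Since $a_1,o,A$ are above line $d_1u$, $f\in S'$. Since $Y'(d_2)>Y'(d_1)$, $f\ne d_2$, and so $X'(d_2)<X'(f)$. Put $W'=W\setminus\{d_1,f\}$. It lies above line $d_1f$, and $d_1f$ is an edge of $\operatorname{conv}W$. Let $\sigma\in W'$ minimize the angle $\angle d_1f\sigma$. By (V2) for line $f\sigma$, $\sigma$ is a vertex of $\operatorname{conv}W'$, and triangle $d_1f\sigma$ contains no other point of $W$.

We check the $X'$-order. Rotate the ray $fd_1$, which points left and upward, through the upper side of line $d_1f$. Since $d_2\in W'$ is above line $d_1f$ with $X'(d_2)<X'(f)$, the ray meets $d_2$ before it is vertical, hence it meets $\sigma$ before it is vertical. So $X'(d_1)<X'(\sigma)<X'(f)<X'(y)$.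

Thus $\{B,d_1,\sigma,f\}$ is a quad: $\sigma$ is above line $d_1f$; points of $W'$ are above line $d_1f$ and not in the triangle, so none is below the path $d_1\,\sigma\,f$; $x$ is to the left of $d_1$; and $y,u$ are to the right of $f$. $\{C,x,y,u\}$ is a quad by Lemma 5(c) for $(C,B)$. Peel $B,C$, then $x,y,u$ (lowest), $d_1$ (leftmost of $W$), $f$ (a vertex of $\operatorname{conv}W$), $\sigma$ (a vertex of $\operatorname{conv}W'$). This is a removable $8$-set, a contradiction.

As $n\ge9$ and $n\ne10$, Steps 4, 5 and 6 contradict each other. So there is no bad corner. $\square$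

**Proof of Theorem 3.** Let $n\ge5$, $n\ne10$. If $P$ has no removable set of size $4$ or $8$, it is irreducible, and $n\ge9$ by Lemma 7. By Proposition 10 there is no bad corner, and by Lemma 9 there is a removable set of size $4k$. $\square$

With Section 4 this completes the proof of Theorem 1, and so the conjecture holds.

## 9. Partitions into $\lceil (n+1)/4\rceil$ empty polygons

**Proof of Theorem 2.** *Existence of the partitions.* We treat the residues one after the other, each from an earlier one where possible.

* $r=1$: the $m$ disjoint quads given by Theorem 1 leave one point.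
* $r=2$: delete a hull vertex $v$, apply the case $r=1$ to the rest, use Lemma 2, and join $v$ to the left-over point by a segment.
* $r=3$: induction on $n$. For $n=3$ the set is an empty triangle. For $n\ge7$ we have $n\ne10$ because $n\equiv3\pmod4$. Theorem 3 gives a removable set of size $4j$, and $4j<n$ because $4\nmid n$. Apply the induction hypothesis to the remaining $4(m-j)+3$ points and use Lemma 2.
* $r=0$: delete a hull vertex, apply the case $r=3$ to the remaining $4(m-1)+3$ points, use Lemma 2, and keep the deleted vertex as a single point.

In each case the number of parts is $m+1$, and $m+1=\lceil(n+1)/4\rceil$ for $n=4m+r$, $0\le r\le3$.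

*No smaller number suffices.* For $n\le3$ the value is $1$, which is clearly least. For $n\ge4$ use Lemma 1 with a convex $\rho$-gon. If $n$ is even take $\rho=(n+2)/2$, so that $2\rho-2=n$. If $n$ is odd take $\rho=(n+1)/2$ and add one further generic point inside, so that $(2\rho-2)+1=n$. In both cases $\rho\ge3$, and every empty convex polygon contains at most two vertices of the $\rho$-gon. So every empty partition has at least $\lceil\rho/2\rceil$ parts. For $n$ odd this is $\lceil(n+1)/4\rceil$. For $n$ even it is $\lceil(n+2)/4\rceil$, which equals $m+1=\lceil (n+1)/4\rceil$ both for $n=4m$ and for $n=4m+2$. $\square$
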